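# Cutting an orthogonal polygon into the fewest orthogonally convex pieces

## 1. Orthogonal polygons, convex pieces, dents and blocks

Throughout, "grid" means $\mathbb Z^2$, and $N,E,S,W$ are the compass directions. We write $\mathrm{int}\,P$ and $\partial P$ for interior and boundary.

**Definition 1 (orthogonal polygon).** An orthogonal polygon is a simple, hole-free polygon with all vertices at grid points, each of whose edges is horizontal or vertical. We delete vertices with angle $180^\circ$, so every vertex is *convex* (interior angle $90^\circ$) or *reflex* ($270^\circ$). The number of vertices is $n$, and $\partial P$ is oriented counterclockwise (ccw), so $P$ lies to the left of each edge.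

Example: $[0,2]\times[0,1]\,\cup\,[0,1]\times[1,2]$ has $n=6$ and one reflex vertex, $(1,1)$. If there are $c$ convex and $r$ reflex vertices, the angle sum $90c+270r=180(c+r-2)$ gives $c-r=4$; in particular not all vertices are reflex.

**Definition 2 (OCC).** An orthogonal polygon is *orthogonally convex*, or an OCC (orthogonally convex component), if its intersection with every horizontal and every vertical line is empty, a single point or a single segment.

Example: the L-shape above is an OCC. The polygon $P_1$ obtained from $[0,3]\times[0,2]$ by removing $[1,2]\times[0,1]$ (here and below we take the closure after removing) is not: the line $y=\frac12$ meets it in two segments.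

**Definition 3 (partition).** A partition of $P$ into OCCs is a finite collection of OCCs, with all vertices at grid points, whose union is $P$ and no two of which overlap except at their boundaries. The minimum number of OCCs in a partition of $P$ is $\tau(P)$.

Example: the vertical line $x=2$ cuts $P_1$ into a rectangle and an L-shape, so $\tau(P_1)=2$.

**Definition 4 (input model).** $P$ is given by the cyclic list of its $n$ vertices, with integer coordinates in binary; the input size is the length of this encoding.

Example: the rectangle $[0,2^m]\times[0,1]$ has input size $O(m)$ but more than $2^m$ grid points. A polynomial-time algorithm cannot afford to list grid points.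

**Definition 5 (facing, dent, block).** A boundary edge *faces* $\delta\in\{N,E,S,W\}$ if the polygon lies locally on its $\delta$-side. A *dent* is an edge both of whose endpoints are reflex. A *block* is a set consisting of one dent, or of two dents sharing a vertex. $\beta(Q)$ is the minimum number of blocks covering all dents of $Q$.

Since not all vertices are reflex, the dents form maximal chains of consecutive dents that are paths, never a closed cycle. A chain of $m$ dents needs $\lceil m/2\rceil$ blocks (pair them from the start), so $\beta(Q)=\sum\lceil m_i/2\rceil$ over the maximal chains, $m_i$ being their lengths.

Examples. $P_1$ has one dent, from $(1,1)$ to $(2,1)$, facing $N$. Let $P_2$ be $[0,5]\times[0,4]$ with $[1,2]\times[0,3]\cup[1,4]\times[2,3]$ removed. Its reflex vertices are $(1,3),(4,3),(4,2)$, consecutive on the boundary, so it has two dents: one from $(1,3)$ to $(4,3)$ facing $N$, one from $(4,3)$ to $(4,2)$ facing $E$. They form one block, and $\beta(P_2)=1$. A point of $\partial P$ lies on no dent, on one dent, or on two dents that share it as a vertex; so *the dents containing a given point are none or a block*. We use this often.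

We also need three textbook facts.

1. (Crosscuts.) A simple arc in a closed Jordan domain with only its two distinct ends on the boundary is a crosscut: it splits the domain into two closed Jordan domains, bounded by the arc and one of the two boundary arcs. The same holds for the exterior of a polygon, viewed on the sphere.
2. (Euler.) A plane graph with $c$ connected components satisfies $|F|=1+c+|E|-|V|$.
3. (Tree and dual tree.) In a connected plane multigraph, loops allowed, the duals of the edges outside a spanning tree form a spanning tree of the dual graph.

## 2. The complexity of $\tau(P)$, and cases done by hand

Now the question can be posed. Given $P$, how hard is it to find a partition into the fewest OCCs? The poster "ACCORD: With Approximate Covering of Convex ORTHOGONAL DECOMPOSITION" (https://iapr.org/archives/dgci2011/Presentations/Posters/Dutt+Biswas+Bhowmick-poster-DGCI2011.pdf) is the source of the problem, which is stated thus: "To the best of our knowledge, there exists no proof till date to show whether partitioning an orthogonal polygon into a minimal set of OCCs can be done in polynomial time." The task is to give either a polynomial-time algorithm or a proof that the decision version (at most $k$ pieces?) is NP-hard. The answer is the first alternative.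

**Theorem B (main).** A partition of $P$ into $\tau(P)$ OCCs can be computed in time polynomial in the input size.

Let us try small polygons. An OCC $P$ has $\tau=1$. We saw $\tau(P_1)=2$. For $P_2$, cut along the segment from $(4,3)$ to $(4,4)$. The left piece has vertices $(0,0),(1,0),(1,3),(4,3),(4,4),(0,4)$, the right one $(4,4),(4,2),(2,2),(2,0),(5,0),(5,4)$. Each has only one reflex vertex and is an L-shape, so $\tau(P_2)=2$: one cut from the shared vertex repaired both dents of the block.

Let $P_4$ be $[0,5]\times[0,3]$ with $[1,2]\times[0,1]$ and $[3,4]\times[0,1]$ removed. The line $y=\frac12$ meets $P_4$ in three segments and every OCC meets it in a connected set, so at least three pieces are needed. The lines $x=2$ and $x=4$ give three, so $\tau(P_4)=3$.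

Let $P_3$ be $[0,5]\times[0,3]$ with $[1,2]\times[0,1]$ and $[3,4]\times[2,3]$ removed: one notch below, one above. It also has two dents, $(1,1)(2,1)$ facing $N$ and $(3,2)(4,2)$ facing $S$, but two pieces suffice. Cut along $(2,1)\to(3,1)\to(3,2)$. The pieces are $[0,1]\times[0,1]\cup[0,3]\times[1,3]$ and $[2,5]\times[0,1]\cup[3,5]\times[1,2]\cup[4,5]\times[2,3]$, both OCCs. So the number of dents does not determine $\tau$, and bent cuts matter.

## 3. Straight cuts and the bound $1+\beta$

**Lemma 1.** An orthogonal polygon $Q$ is orthogonally convex iff it has no dent.

*Proof.* Let $e$ be a dent, say facing $N$. Both its ends are reflex, so a horizontal line slightly below $e$ meets $Q$ just to the left and just to the right of $e$, but not just below the midpoint of $e$. So $Q$ is not orthogonally convex.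

Conversely let, say, a horizontal line $\ell$ have $\ell\cap Q$ disconnected, and let $a,b\in Q\cap\ell$ bound a gap $(a,b)$ disjoint from $Q$. The gap is a crosscut of the exterior of $Q$. Let $D$ be the bounded one of the two resulting domains; its boundary is $[a,b]\cup\alpha$ with $\alpha$ an arc of $\partial Q$. Near the midpoint of $(a,b)$, $D$ lies on one side of $\ell$, say below. The minimum height on $\partial D$ is then below $\ell$ and is attained along a horizontal side of $D$. Take a maximal segment of $\partial D$ at minimum height. It is contained in $\alpha\setminus\{a,b\}$, so it is an edge of $Q$. Its ends are convex for $D$, because $D$ lies above it. Near points of $\alpha\setminus\{a,b\}$ the complement of $Q$ coincides with $D$, so both ends are reflex for $Q$: the edge is a dent. The other cases are symmetric. $\blacksquare$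

So we must destroy dents. The obvious approach is to cut straight from the end of a dent until the cut hits the boundary.

**Lemma 2.** $Q$ can be partitioned, in polynomial time, into at most $1+\beta(Q)$ OCCs.

*Proof.* If $\beta(Q)=0$, use Lemma 1.

**Step 1 (choose the cut).** Take a maximal chain $e_1,\dots,e_m$ of dents in ccw order, rotated so that $e_1$ faces $N$, hence is traversed eastward. Let $v_1$ be its right end and $s$ the next edge. As $v_1$ is reflex, $s$ goes $S$ from $v_1$ and faces $E$. If $m\ge2$ then $s=e_2$; if $m=1$ the lower end of $s$ is convex, since otherwise $s$ would be a dent. The exterior quadrant at $v_1$ is SW, so the ray from $v_1$ to the north starts in $\mathrm{int}\,Q$. Follow it to its first point $z\in\partial Q$. The cut $v_1z$ splits $Q$ into $Q_L$, which contains $e_1$ and has angle $90^\circ$ at $v_1$, and $Q_R$, which contains $s$ and has angle $180^\circ$ at $v_1$, so that $s$ is prolonged by the ray. The claim is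
$$\beta(Q_L)+\beta(Q_R)\le\beta(Q)-1. \tag{1}$$

**Step 2 (see what happens to the edges at the cut).** Points just below $z$ are interior, so both lower quadrants at $z$ lie in $Q$. Hence $z$ is not a convex vertex and is of one of three types. In $Q_L$ the vertex $v_1$ is convex, so $e_1$ is not a dent there.

*Case 1: $z$ is interior to an edge $g$*, which faces $S$. Then $z$ is convex in both pieces. The prolonged $s$, the ray (as an edge of $Q_L$) and both parts of $g$ have a convex end and are not dents.

*Case 2: $z$ is reflex with exterior quadrant NE.* In $Q_R$ the angle at $z$ is the SE quadrant, so $z$ is convex, and neither the prolonged $s$ nor the horizontal edge at $z$ is a dent. In $Q_L$ the ray merges with the vertical edge at $z$ into an edge whose lower end $v_1$ is convex: not a dent.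

*Case 3: $z$ is reflex with exterior quadrant NW.* Let $f$ be the vertical edge at $z$ (facing $E$), $z^*$ its upper end and $g'$ the horizontal edge at $z$. In $Q_L$ the vertex $z$ is convex, so $g'$ and the ray are not dents. In $Q_R$ the edges $f$, the ray and $s$ merge to one edge $F$. It is a dent only if $z^*$ and the lower end of $s$ are reflex, that is, only if $f$ and $s=e_2$ were dents of $Q$.

**Step 3 (count blocks).** Pair every chain from its start. This covers the dents of $Q$ by $\beta(Q)$ disjoint blocks, one of which is $\{e_1,e_2\}$ (or $\{e_1\}$ if $m=1$). By Step 2 all dents of $Q_L,Q_R$ other than $F$ are dents of $Q$ different from $e_1,e_2$; call them survivors. Vertices other than $v_1,z$ are unchanged, and no two survivors share $v_1$ or $z$. So two survivors sharing a vertex still share it, in the same piece. Drop the block containing $e_1$, and delete from the other blocks everything that is no longer a dent. If $F$ is a dent, then $f$ was a dent different from $e_1$ (it is vertical) and from $e_2=s$ (it lies above $v_1$), so its block was not dropped; replace $f$ by $F$ in it. If this block was $\{f,f'\}$ with $f'$ sharing $z^*$, then $F$ and $f'$ (if it survives) share $z^*$; if it was $\{f,g'\}$, it becomes $\{F\}$. So at most $\beta(Q)-1$ blocks cover all dents of both pieces, which is (1).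

**Step 4 (finish).** By induction the pieces are cut into at most $(1+\beta(Q_L))+(1+\beta(Q_R))\le1+\beta(Q)$ OCCs, using at most $\beta(Q)$ cuts. Each cut adds $O(1)$ vertices in total. The coordinates of $z$ are vertex coordinates of $Q$ (it lies above $v_1$, on a horizontal edge or at a vertex), so no new coordinate values occur and all vertices are grid points. The time is polynomial. $\blacksquare$

Where does this stop being optimal? On $P_3$ we have $\beta=2$, and the lemma gives three pieces instead of two. No cleverer straight cut helps. A cut that has no point on a dent leaves it a dent, so a single cut into two OCCs must touch both dents. A vertical line misses one of $[1,2]$ and $[3,4]$, and a horizontal line cannot have both heights $1$ and $2$. A straight cut is useful at its starting end and usually useless at the other. We need cuts that are useful at *both* ends.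

## 4. Staircases, families, and the formula $\tau=1+f$

What must a cut do at its end to remove a dent $e$ facing $N$? If its last edge is perpendicular to $e$, then $e$ is broken by a corner of $90^\circ$ on both sides. If it leaves an endpoint of $e$ along the line of $e$, the piece above sees $e$ prolonged. If the cut then turns $N$, the prolonged edge gets a convex end and is no dent; if it turns $S$, the end is reflex and nothing is gained. Also, two consecutive turns of the cut to the same side create a new dent on the other side. This suggests monotone cuts with the following bookkeeping.

**Definition 6 (staircase, outward pair, covering).** A staircase is a lattice path $w_0,\dots,w_\ell$ ($\ell\ge1$, unit grid edges contained in $P$) with $w_0,w_\ell\in\partial P$, $w_1,\dots,w_{\ell-1}\in\mathrm{int}\,P$ and no edge contained in $\partial P$, together with a pair $d$ of one vertical and one horizontal direction such that all steps belong to $d$. Its *outward pair* is $d$ at $w_0$ and $-d$ at $w_\ell$. At an end $z$ with outward pair $d_z$ it *covers* the dents $e\ni z$ whose facing belongs to $d_z$.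

Reversing the path replaces $d$ by $-d$ and changes nothing else. So we may orient with $N\in d$: *class $+$* has $d=\{N,E\}$, *class $-$* has $d=\{N,W\}$. All notions are invariant under the symmetries of the square.

Example: in $P_3$ the path $(2,1),(3,1),(3,2)$ is a staircase of class $+$. At $(2,1)$ its outward pair $\{N,E\}$ contains $N$, so it covers the lower dent; at $(3,2)$ the outward pair $\{S,W\}$ contains $S$, so it covers the upper one. In $P_4$ the straight path $(2,1),(3,1)$ joins two dents on one line. Cutting along it leaves above it one merged dent from $(1,1)$ to $(4,1)$: two dents became one. The definition says the same. With $d=\{E,N\}$ it covers the left dent only; with $d=\{E,S\}$ the outward pair at $(3,1)$ is $\{W,N\}$ and it covers the right dent only. This is why a straight staircase needs a choice of $d$.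

**Definition 7 (family, $\kappa$, $f$).** A family $M$ is a finite set of staircases, no two sharing a vertex of $\mathrm{int}\,P$ or an edge (they may share boundary vertices). $\kappa(M)$ is the minimum number of blocks covering all dents not covered by $M$, and $f(P)=\min_M(|M|+\kappa(M))$.

Example: $\kappa(\emptyset)=\beta(P)$. In $P_3$ the family of the staircase above has $\kappa=0$, so $f(P_3)=1$.

**Theorem A.** $\tau(P)=1+f(P)$.

**Theorem C.** (i) $1+\lceil\beta(P)/2\rceil\le\tau(P)\le1+\beta(P)$, and both bounds are attained for every value of $\beta$. (ii) The version in which piece vertices may be arbitrary real points is also polynomial. (iii) The two versions differ in general.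

Theorem A is proved in Sections 5 to 7. Theorem B follows by computing $f$ with an optimal family (Sections 8 to 11) and cutting (Section 12). Theorem C is Section 13.

We collect remarks on angles. A *non-boundary grid edge* is a unit grid edge in $P$ not contained in $\partial P$; its relative interior lies in $\mathrm{int}\,P$. At a reflex vertex whose edges face $\delta_1,\delta_2$, the non-boundary grid edges go in directions $\delta_1,\delta_2$, and the one in direction $\delta_1$ is perpendicular to the edge facing $\delta_1$ and collinear with the other. (If the exterior quadrant is SW, the boundary edges go $W$, facing $N$, and $S$, facing $E$; the two others go $N$ and $E$.) At a non-vertex boundary grid point there is exactly one such edge, perpendicular to $\partial P$; at a convex vertex there is none. Hence: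

- (R1) A staircase end at $z\in e$ whose edge is perpendicular to the dent $e$ covers $e$: its outward direction is the facing of $e$ and belongs to the outward pair.
- (R2) Any staircase end at a vertex shared by two dents covers at least one of them, because its edge is perpendicular to one of them.
- (R3) A nonempty set of non-boundary edges ending at a boundary point $z$ splits the angle of $P$ at $z$ into angles $90^\circ$ and at most one angle $180^\circ$; the latter lies between such an edge and a collinear boundary edge. (The splittings are $180=90+90$, $270=90+180$, $270=90+90+90$.)

## 5. From a family to a partition

**Proposition 1.** $\tau(P)\le1+|M|+\kappa(M)$ for every family $M$. More precisely, cutting along $M$ gives $|M|+1$ orthogonal polygons $Q_j$ with grid vertices and $\sum_j\beta(Q_j)\le\kappa(M)$.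

**Step 1 (cut).** We check that cutting makes sense. By monotonicity each staircase is a simple arc with distinct ends, and only its ends are on $\partial P$. The open arcs are pairwise disjoint. Cut along them one after another. The next open arc is connected and disjoint from $\partial P$ and from the previous arcs, so it lies in the interior of one current piece; its ends are on $\partial P$, hence on the boundary of that piece. It is a crosscut and splits the piece in two. So $|M|+1$ orthogonal polygons arise.

Once $\sum_j\beta(Q_j)\le\kappa(M)$ is proved, Lemma 2 cuts the pieces into at most $\sum_j(1+\beta(Q_j))\le1+|M|+\kappa(M)$ OCCs.

**Step 2 (each dent of a piece contains an uncovered dent of $P$).** The purpose is to show that no dents come from nowhere. The claim: *every dent $g$ of a piece $Q$ contains, as a full edge of $P$, a dent of $P$ not covered by $M$.*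

Let $g$ face $N$. By (R3) a boundary point of $P$ with $M$-edges has no reflex corner of a piece, and at most one staircase passes through a point of $\mathrm{int}\,P$. So a reflex corner of $Q$ is either a reflex vertex of $P$ without $M$-edges, or a turn of a staircase in $\mathrm{int}\,P$.

Split $g$ into maximal segments in $\partial P$ ("boundary segments") and maximal segments of $M$-edges ("$M$-segments"). At a point in the relative interior of $g$ where a boundary segment meets an $M$-segment, a non-boundary edge is collinear with a boundary edge, so $P$ has a reflex vertex there. An end of $g$ on a boundary segment is a reflex vertex of $P$. In the relative interior of a boundary segment, $P$ has angle $180^\circ$. So each boundary segment is a full edge of $P$ with two reflex ends: a dent of $P$, facing $N$ because $Q\subset P$ lies north of it.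

Two $M$-edges of $g$ cannot meet at a boundary point of $P$, since collinear non-boundary edges do not exist there. So each $M$-segment belongs to one staircase, and an end of $g$ on an $M$-segment is a turn of it in $\mathrm{int}\,P$.

If $g$ contained no boundary segment, it would lie between two consecutive turns of one staircase, both reflex on the north side. This is impossible: turns of a monotone path alternate, so on a given side one of the two has $90^\circ$ and the other $270^\circ$. Let $e^1,\dots,e^t$, $t\ge1$, be the boundary segments from left to right. We count which of them are covered.

- Between $e^i$ and $e^{i+1}$ lies one $M$-segment from boundary to boundary, i.e. one full straight staircase, with outward pair $\{E,\nu\}$ at $e^i$ and $\{W,-\nu\}$ at $e^{i+1}$, $\nu\in\{N,S\}$. Exactly one of $\nu,-\nu$ is $N$, so it covers exactly one of $e^i,e^{i+1}$.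
- An $M$-segment to the right of $e^t$ ends in a turn that has $270^\circ$ on the north side, so the staircase turns $S$ there. Its outward pair at $e^t$ is $\{E,S\}$ and it does not cover $e^t$. Likewise an $M$-segment to the left of $e^1$ has outward pair $\{W,S\}$ at $e^1$ and does not cover $e^1$.
- No $M$-edge is perpendicular to $e^i$ at a point of $e^i$, since the angle of $Q$ on the north side of $g$ is at least $180^\circ$ there (and at an end of $g$ on $\partial P$ there are no $M$-edges at all).

A staircase end at a point of $e^i$ uses either a perpendicular edge or, at an endpoint of $e^i$, the collinear edge. The first kind does not occur. A collinear $M$-edge at an endpoint $v$ of $e^i$ can occur only if $v$ is not an end of $g$, and then $g$ continues along it, so it belongs to one of the $M$-segments just listed. Hence at most $t-1$ of the $e^i$ are covered, and one is not.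

**Step 3 (transfer the blocks).** We turn $\kappa(M)$ blocks of $P$ into as many blocks of the pieces. An uncovered dent $e$ has no perpendicular $M$-edge by (R1), so it lies in one edge $g(e)$ of one piece. If uncovered dents $e,e'$ share a vertex $v$, then by (R2) $v$ carries no $M$-edge. So $v$ is a reflex corner of one piece, at which $g(e)$ and $g(e')$ meet. Take $\kappa(M)$ blocks covering all uncovered dents and discard covered dents from them. The image of each under $g$, restricted to dents of pieces, is a block of one piece or empty. By Step 2 every dent of a piece is $g(e)$ for some uncovered $e$. So $\sum_j\beta(Q_j)\le\kappa(M)$. $\blacksquare$

## 6. Orthogonal trees and paths between leaves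

For the converse we must find staircases inside an arbitrary network of cuts. First comes a purely combinatorial lemma.

**Definition 8 (orthogonal tree, runs, ND).** An orthogonal tree is a finite abstract tree with at least one edge. The edges at each vertex have distinct directions in $\{N,E,S,W\}$, with opposite directions at the two ends of an edge. Each leaf edge is *marked* on at most one of its two sides at that leaf. At a non-leaf the edges bound sectors of $90^\circ$, $180^\circ$ or $270^\circ$. For a directed edge $a$ and a side, define $\rho\in\{c,r\}$ by a *run*: proceed straight from $a$, watching the sector on the chosen side. At a non-leaf, a $90^\circ$ sector (an edge to that side) gives $c$; a $180^\circ$ sector means continue straight; a $270^\circ$ sector (neither an edge to that side nor a straight one) gives $r$. At a leaf the result is $r$ iff the leaf is marked on this side. The tree satisfies *ND* if for each edge and each side, the two results obtained by proceeding in the two directions along that side are not both $r$.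

Think of $c,r$ as "convex end" and "reflex end"; ND says "no dent".

Example: let $J$ have three arms $W,E,S$, each a single edge. Without marks, ND holds. If the leaves $W$ and $E$ are both marked on the north side, ND fails: along the north side of the line $WE$ both runs end in $r$.

We note: (i) *for a directed edge, $\rho$ is not $r$ on both sides.* If it is $r$ on the left, the straight line ends either at a vertex with only a right turn or at a leaf marked only on the left. The run on the right follows the same line. It gets $c$ at an earlier right edge, or at the latest at the final vertex.

**Lemma 3.** An orthogonal tree with ND contains a path between two of its leaves which, with the induced leaf marks, satisfies ND.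

*Proof.* Induct on the number of leaves. With two leaves the tree is a path. Otherwise let $J$ have degree at least $3$. We delete one whole branch at $J$ so that ND persists. Afterwards $J$ has degree at least $2$, and there are fewer leaves but at least two, all of them leaves of the original tree.

**Step 1 (what can go wrong).** For the remaining arms at $J$, directed outward, $\rho$ is unaffected. Deleting an arm merges two sectors at $J$ into one. A run that does not reach $J$ along the merged sector behaves there as before, so only runs along the merged sector need attention.

If the merged sector has $180^\circ$, runs along it pass straight through $J$. Take an edge whose run reaches $J$ along it. In one direction the run passes $J$ and continues as the outward run of the opposite arm. In the other direction its result is that of its own arm's outward run, because nothing stops that run between $J$ and the edge. So the condition is that the two bounding arms, directed outward, are not both $r$ on that side.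

If it has $270^\circ$, a run reaching $J$ along it gets $r$, and the other result is that of the bounding arm directed outward. The condition is that both bounding arms are $c$ on that side.

**Step 2 (degree 4).** Deleting $N$ merges to $180^\circ$ and fails only if arms $W,E$ are both $r$ on their north sides. Then by (i) both are $c$ on their south sides, and deleting $S$ works.

**Step 3 (degree 3).** Let the arms be $W,E,S$. Deleting $S$ fails only if $W,E$ are both $r$ on the south side; then by (i) both are $c$ on the north side. Deleting $W$ creates a $270^\circ$ sector bounded by the north side of $E$ and the west side of $S$, and works if arm $S$ is $c$ on its west side. Deleting $E$ creates one bounded by the north side of $W$ and the east side of $S$, and works if arm $S$ is $c$ on its east side. By (i) one of these holds. $\blacksquare$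

**What a path with ND looks like.** Its turns alternate: two consecutive turns to the same side would give $r$ in both directions on the other side of the segment between them. If a leaf is marked on side $\phi$, the first turn seen from it (if any) is towards $\phi$, as the run towards this turn on side $\phi$ must give $c$. If the path is straight, its leaves are not both marked on the same side. So all steps, directed away from one leaf, lie in a pair $d$ of one vertical and one horizontal direction. For a straight path with direction $\delta$ choose $d=\{\delta,\phi\}$ if the first leaf is marked on side $\phi$; otherwise $d=\{\delta,-\phi'\}$ if the second leaf is marked on side $\phi'$; otherwise any $d\ni\delta$. In all cases: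

(ii) *the outward pair at each of the two leaves ($d$ at the first, $-d$ at the second) contains the outward direction of its edge and the marked side, if any.* With turns, the direction after the first turn seen from a leaf belongs to its outward pair, and it is the marked side if there is one. For a straight path whose first leaf is marked on $\phi$, a mark of the second leaf must be $-\phi\in-d$. The other choices are immediate.

## 7. From a partition to a family

**Proposition 2.** $\tau(P)\ge1+f(P)$.

Let $P$ be partitioned into OCCs $Q_1,\dots,Q_k$. We must find a family $M$ with $k\ge1+|M|+\kappa(M)$.

**Step 1 (the network of cuts, and what each component costs).** The pieces do not overlap, so no boundary point of one lies in the interior of another. Let $\mathcal N$ be the set of unit grid edges contained in $\bigcup\partial Q_i$ but not in $\partial P$, and let $H=\partial P\cup\mathcal N$, a plane graph on grid points. Each $\mathrm{int}\,Q_i$ is connected and misses $H$, its boundary is in $H$, and the $Q_i$ fill $P$; so the faces of $H$ inside $P$ are the $\mathrm{int}\,Q_i$. Each edge of $\mathcal N$ has different pieces on its two sides. So each vertex of $\mathcal N$ in $\mathrm{int}\,P$ has degree at least $2$.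

Call edges of $\mathcal N$ equivalent if they are linked via common vertices in $\mathrm{int}\,P$; the classes are called *components*. For a component $C$ let $V(C)$ be its number of vertices in $\mathrm{int}\,P$. An *end* of $C$ is an incidence $\eta$ of an edge of $C$ with a boundary vertex; we also write $\eta$ for the edge seen from that vertex. Let $\lambda(C)$ be the number of ends. (Example: in $P_3$ cut as in Section 2, there is one component with two edges, $V(C)=1$, $\lambda(C)=2$.)

$H$ has $k+1$ faces, and $\partial P$ contributes equally many vertices and unit edges. The connected components of $H$ are the one containing $\partial P$ and the $C$ with $\lambda(C)=0$. Euler's formula gives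
$$k=1+\sum_C\bigl(|C|-V(C)+[\lambda(C)=0]\bigr). \tag{2}$$
View $C$ as a connected abstract graph with a separate leaf for each end. It has $V(C)+\lambda(C)$ vertices and $|C|$ edges, so $|C|-V(C)=\lambda(C)-1+b(C)$ with cyclomatic number $b(C)\ge0$. If $\lambda(C)\ge1$ the summand in (2) is $\lambda(C)-1+b(C)$; if $\lambda(C)=0$ it is $b(C)\ge0$. So *every $C$ contributes at least $\lambda(C)$ to $k-1$, unless $C$ is a tree*. The leaves of a tree $C$ are exactly its ends, since inner vertices have degree at least $2$. So $\lambda(C)\ge2$, and it contributes $\lambda(C)-1$.

We will see that each end takes care of at most one block. So a component gives away at most one block for free, and only if it is a tree all of whose ends are useful. In that case we need a staircase inside it, and this is why Lemma 3 was proved.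

**Step 2 (marks).** We record on which side of a cut the pieces have their convex ends. By Lemma 1 each edge $g$ of each piece has a convex end; fix one, the *good end* of $g$. Let $\eta$ be an end at $z$. If on one side of $\eta$ the angle of $H$ at $z$ is $180^\circ$ (at most one side, by (R3)), let $g$ be the edge, containing $\eta$, of the piece on that side; $g$ extends beyond $z$ along a boundary edge. Mark that side iff the good end of $g$ lies on the $\eta$-side of $z$.

**Step 3 (a tree component satisfies ND).** This makes Lemma 3 applicable. Consider an edge of $C$, one side, and the piece edge $g$ containing it on that side. Let the good end of $g$ lie in direction $D$, and run in direction $D$. At vertices in $\mathrm{int}\,P$ the angles of $H$ are those of $C$. Angle $90^\circ$ gives $c$. Angle $180^\circ$ means that $g$ and the run continue. Angle $270^\circ$ would make the end of $g$ in direction $D$ reflex, contrary to the choice of $D$. At a leaf at $z$ the angle on this side is $90^\circ$ or $180^\circ$ by (R3). In the first case the side is not marked: $c$. In the second, $g$ continues and its good end lies beyond $z$, so the side is not marked: $c$. So the result in direction $D$ is $c$.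

**Step 4 (every dent is handled by some end).** For an end $\eta$ at $z$ let $A(\eta)$ be the set of dents $e$ of $P$ with $z\in e$ such that either $e\perp\eta$, or $e$ is collinear with $\eta$ and faces the marked side of $\eta$. All these dents contain $z$, so $A(\eta)$ is empty or a block. *Every dent $e$ lies in some $A(\eta)$.* Suppose not. Then no edge of $\mathcal N$ is perpendicular to $e$ at a point of $e$, so $e$ lies in one edge $g$ of one piece. Let $v$ be the endpoint of $e$ towards the good end of $g$. The piece has angle $180^\circ$ or $270^\circ$ at $v$. It is not $270^\circ$, as then $g$ would end at $v$ with a reflex corner, and this would be its good end. So there is an end $\eta$ at $v$ collinear with $e$, the good end of $g$ lies beyond $v$ on the $\eta$-side, and $\eta$ is marked on the side which $e$ faces. Thus $e\in A(\eta)$, a contradiction.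

**Step 5 (build $M$ and count).** For each tree component $C$ all of whose ends have $A(\eta)\ne\emptyset$, choose by Lemma 3 a path with ND between two of its ends, with $d$ as in Section 6. It is a staircase, and by (ii) it covers $A(\eta)$ at both its ends: a dent in $A(\eta)$ perpendicular to $\eta$ faces the outward direction of $\eta$, and the other kind faces the marked side. Let $M$ be the set of these paths. Different components share no vertex of $\mathrm{int}\,P$ and no edge, so $M$ is a family. Let $\mathcal B$ consist of the nonempty $A(\eta)$ over all ends other than the ends of the chosen paths. Each component contributes to $k-1$ at least the number of its members in $M$ and $\mathcal B$: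

- a component with a chosen path contributes $\lambda(C)-1=1+(\lambda(C)-2)$;
- any other tree contributes $\lambda(C)-1$ and has at most $\lambda(C)-1$ ends with nonempty $A$;
- a component that is not a tree contributes at least $\lambda(C)$.

By Step 4 all dents are covered by $M$ or lie in a block of $\mathcal B$. So $k\ge1+|M|+|\mathcal B|\ge1+|M|+\kappa(M)\ge1+f(P)$. $\blacksquare$

Propositions 1 and 2 prove Theorem A.

## 8. Pushing corners up, and compressing the coordinates

To compute $f(P)$ we first get rid of exponentially long edges. The natural idea is to delete a column of the grid that carries no vertical edge of an optimal family. The difficulty is that such a column need not exist for every optimal family, even a shortest one: a staircase in a large open area may climb one unit in every column, and all monotone paths between two points have equal length. So we normalize by pushing staircases upward.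

Denote an inner vertex of a class-oriented staircase by "in from, out to". The types are, for class $+$: WE, WN, SN$^+$, SE$^+$; for class $-$: EW, EN, SN$^-$, SW$^-$. For instance, in $P_3$ the vertex $(3,1)$ of the staircase $(2,1),(3,1),(3,2)$ is a WN.

**Definition 9 (flip, height).** Let $c$ be a WN of $\gamma\in M$, and put $c'=c-(1,0)$, $c''=c+(0,1)$, $v=c+(-1,1)$. All four cells at $c$ lie in $P$. If $v\in\mathrm{int}\,P$ is on no staircase of $M$, the *flip* at $c$ replaces $c$ by $v$ in $\gamma$. The *height* of $M$ is the sum of the $y$-coordinates of all staircase vertices; the *length* of $M$ is the total number of its edges.

A flip yields a family: the new edges $c'v$ and $vc''$ lie in a cell of $P$ and have the end $v\in\mathrm{int}\,P$ that nobody else uses. Ends and classes stay, hence coverage and cost stay; the length stays; the height grows by $1$. (Example: in $[0,4]^2$, the path $(0,1),(1,1),(2,1),(2,2),(2,3),(2,4)$ has a WN at $(2,1)$ with $v=(1,2)$; the flip gives $(0,1),(1,1),(1,2),(2,2),(2,3),(2,4)$.)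

**Lemma 4.** Suppose no flip at the WN $c$ is possible and $c',c''\in\mathrm{int}\,P$. Then $v\in\partial P$ or $v$ is a WN of another class $+$ staircase.

*Proof.* Otherwise than $v\in\partial P$, we have $v\in\mathrm{int}\,P$ and $v$ lies on some $\gamma'\in M$. The path $\gamma$ is NE-monotone and contains $c$, so $v\notin\gamma$ and $\gamma'\ne\gamma$. The east and south neighbors $c'',c'$ of $v$ are inner vertices of $\gamma$, so $\gamma'$ uses the west and north edges at $v$. A class $-$ staircase, with steps $N$ and $W$, would leave $v$ through both; impossible. So $\gamma'$ has class $+$ and $v$ is a WN of it. $\blacksquare$

The reflection $x\mapsto-x$ exchanges the classes and WN with EN and preserves length and height. So the mirror images of the flip and of Lemma 4 hold for EN.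

**Lemma 5.** Among families minimizing $|M|+\kappa(M)$ choose one with minimum length and, among these, maximum height. Let $X<X'$ be consecutive $x$-coordinates, and $Y<Y'$ consecutive $y$-coordinates, of vertices of $P$. Then at most $3n$ columns $x\in(X,X')$ contain vertical edges of $M$, and at most $2n$ rows $y\in(Y,Y')$ contain horizontal edges of $M$.

*Proof.* We have $|M|\le f(P)\le\kappa(\emptyset)\le n$. Boundary points in open columns ($X<x<X'$) lie in the relative interior of horizontal edges that span $[X,X']$. Boundary points in open rows ($Y<y<Y'$) lie in the relative interior of vertical edges that span $[Y,Y']$.

**Step 1 (WN corners hug the left end of the slab).** Claim: every WN $c$ with $X<c_x<X'$ has $c_x\le X+n$. Suppose $c_x>X+n$ and let $q_j=c+j(-1,1)$, $0\le j\le n$; all have $x$-coordinates in $(X,X')$. We show by induction that all $q_j$ are WNs of class $+$ staircases. Let $q=q_j$, $j<n$, be a WN of $\gamma$.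

- $q-(1,0)\in\mathrm{int}\,P$. It is in an open column; if it were on $\partial P$, the horizontal edge containing it would contain $q\in\mathrm{int}\,P$.
- $q+(0,1)\in\mathrm{int}\,P$. If it is on $\partial P$, then it and $p=q+(-1,1)$ lie in the relative interior of the same edge $h$, and $\gamma$ ends at $q+(0,1)$. Replace the last two edges of $\gamma$ by the edge from $q-(1,0)$ to $p$. It lies in a cell of $P$, and its end $q-(1,0)$ is interior and on $\gamma$ only, so we get a family. The new end has the same outward pair and covers the same dents ($h$ or nothing). The length drops by one: contradiction.
- $v=q+(-1,1)\notin\partial P$, otherwise its horizontal edge would contain $q+(0,1)$.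

By maximal height no flip at $q$ is possible. So by Lemma 4 $q_{j+1}=v$ is a WN, which completes the induction. A NE-monotone path contains at most one of $q_0,\dots,q_n$, so they lie on $n+1$ distinct staircases, contradicting $|M|\le n$.

**Step 2 (count columns).** By reflection each EN in an open column has $c_x\ge X'-n$. The lower end of a maximal vertical run of a staircase is a WN, an EN, or the start of the staircase. These occupy at most $n$, $n$ and $n$ open columns. So at most $3n$ open columns contain vertical edges.

**Step 3 (rows).** Claim: every WN $c$ with $Y<c_y<Y'$ has $c_y\ge Y'-n$. Otherwise let $q_j=c+j(-1,1)$, $0\le j\le n$; all have $y$-coordinates in $(Y,Y')$. Let $q=q_j$, $j<n$, be a WN of $\gamma$.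

- $q+(0,1)$ lies in an open row, and it is in $\mathrm{int}\,P$, else its vertical edge would contain $q$.
- $q-(1,0)\in\mathrm{int}\,P$. If it is on $\partial P$, it and $p=q+(-1,1)$ lie in the relative interior of the same vertical edge, and $\gamma$ starts at $q-(1,0)$. Replacing its first two edges by the edge from $p$ to $q+(0,1)$, whose second end is interior and on $\gamma$ only, yields a family with the same coverage and smaller length: contradiction.
- $q+(-1,1)\notin\partial P$, else its vertical edge would contain $q-(1,0)$.

As before $q_{j+1}$ is a WN, and we get the same contradiction. The same bound holds for EN by reflection. The final end of a maximal horizontal run is a WN, an EN, or the end of a staircase. Turns of both kinds in open rows occupy only the $n$ rows of $[Y'-n,Y')$, and there are at most $n$ staircase ends. So at most $2n$ open rows contain horizontal edges. $\blacksquare$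

**Lemma 6.** Let $P'$ arise from $P$ by replacing each gap $w$ between consecutive vertex $x$-coordinates, and each gap between consecutive vertex $y$-coordinates, by $\min(w,3n+1)$. Then $f(P')=f(P)$, and an optimal family of $P'$ (given by its vertices) is transformed in polynomial time into an optimal family of $P$ (given by ends, turns and classes).

*Proof.* Change one gap by one at a time.

**Step 1 (delete a column: $f(P^-)\le f(P)$).** Let $X'-X\ge3n+2$. There are at least $3n+1$ open columns, so some open column $x_0$ carries no vertical edge of the family $M$ of Lemma 5. Let $P^-$ be $P$ with this gap shortened by one. Over $X<x<X'$, $P$ is the product of $(X,X')$ with a union of disjoint closed intervals, so $P^-$ is an orthogonal polygon of the same combinatorial type with the same $n$. Contract the strip $[x_0,x_0+1]$: grid points with $x\le x_0$ stay, those with $x\ge x_0+1$ move by $(-1,0)$. By the product structure, grid points in columns other than $x_0$ keep their status (interior or boundary), and so do all unit edges other than those in column $x_0$ and the contracted ones. A point $(x_0,y)$ is merged with $(x_0+1,y)$.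

No staircase ends in column $x_0$, because boundary points there are inside horizontal edges, where an end would use a vertical edge. So each staircase vertex $(x_0,y)$ is an inner vertex passed horizontally, and $(x_0\pm1,y)$ are on the same staircase. The image of $M$ is a family of $P^-$, for the following reasons.

- Every contracted edge $[x_0,x_0+1]\times\{y\}$ of $M$ is preceded or followed by the surviving edge $[x_0-1,x_0]\times\{y\}$, so no staircase degenerates.
- Image edges come from unique edges, since vertical edges in the merged column stem only from column $x_0+1$.
- If two images met at an interior point $(x_0,y)$ of $P^-$, both staircases would contain $(x_0+1,y)$, which is then interior to $P$; impossible. Other interior points have only one preimage.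
- A vertex whose image is on $\partial P^-$ either was on $\partial P$, or is a vertex $(x_0,y)$ merged with a staircase end $(x_0+1,y)$, $x_0+1=X'$. So inner vertices of the image paths are interior.
- Ends keep their position (relative interior of the same edge, or same vertex) and their outward pairs, so coverage is unchanged.

**Step 2 (insert a column: $f(P)\le f(P^-)$).** Inserting a column between two consecutive columns $x,x+1$ of the slab lengthens all horizontal edges of the polygon and of a family that cross it. The new vertices lie in open family edges, hence in the interior and on one staircase each. A family stays a family with the same coverage.

**Step 3 (rows and the full change).** Rows are treated by exchanging the coordinates; an open row without horizontal edges exists since $3n+1>2n$. Iterating, $f(P')=f(P)$.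

**Step 4 (expand efficiently).** Insert all missing columns of a slab directly before its right end. If $X_i$ and $X'_i$ are the vertex $x$-coordinates of $P$ and $P'$, the resulting map of columns is $X'_i+t\mapsto X_i+t$ for $0\le t<X'_{i+1}-X'_i$, and $X'_{i+1}\mapsto X_{i+1}$. Do the same for rows. Ends and turns are mapped by this explicit map, and classes are kept. By Step 2, applied repeatedly, the result is a family of the same cost $f(P')=f(P)$. $\blacksquare$

$P'$ has at most $n/2$ distinct vertex $x$-coordinates and at most $n/2$ distinct $y$-coordinates. So it lies in a square of side $O(n^2)$, has $O(n^4)$ grid points, and can be written down explicitly.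

## 9. Labelings of the grid points with minimum cost $f$

We now encode a family together with its blocks by local data. Let $V$ be the set of grid points of $P'$.

**Definition 10 (states, consistent labelings).** An interior vertex has one of nine *states*: the eight types of Section 8 or $U$ (unused). A state of a boundary vertex $z$ consists of: for each non-boundary grid edge at $z$ (at most two), whether it is unused or used with a class; a bit $b$; and for each dent $e\ni z$ a bit $t_e$. Class $+$ edges are directed $N$ or $E$, class $-$ edges $N$ or $W$. The *cost* of a boundary state is $b$ plus the number of used edges directed out of $z$. Let $\mathrm{cov}_e(z)=1$ iff $b=1$ or a used edge at $z$ covers $e$, which means: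

- directed out of $z$ with class $+$, and $e$ faces $N$ or $E$;
- directed into $z$ with class $+$, and $e$ faces $S$ or $W$;
- directed out of $z$ with class $-$, and $e$ faces $N$ or $W$;
- directed into $z$ with class $-$, and $e$ faces $S$ or $E$.

For a dent $e$ with grid points $z_0,\dots,z_\ell$ in ccw order require $t_e(z_0)\le\mathrm{cov}_e(z_0)$; $t_e(z_i)\le\max(t_e(z_{i-1}),\mathrm{cov}_e(z_i))$ for $i\ge1$; and $t_e(z_\ell)=1$. The first and last rules restrict the *allowed* states of single vertices (all nine interior states are allowed); the middle one is a constraint on boundary unit edges, the *$t$-constraint*. The *edge constraint* says that for a non-boundary grid edge both endpoint states agree on whether it is used and with which class. A labeling of $V$ by allowed states satisfying all constraints is *consistent*.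

Example: if $P'$ is the unit square, all four vertices are convex and there are no non-boundary edges. The states are just the bits $b$; all $b=0$ is consistent of cost $0$.

**Lemma 7.** The minimum cost of a consistent labeling is $f(P')$.

*Proof.* In a consistent labeling every interior vertex that is not $U$ has one in-edge and one out-edge of the same class. By monotonicity there are no cycles, so the used edges decompose into monotone directed paths between boundary vertices. These form a family $M$, and each path is counted once, at its start. By the rules for $t_e$, each dent has a grid point with $\mathrm{cov}_e=1$: it is covered by $M$ or contains a point with $b=1$. The dents containing a given point are none or a block. So the cost is at least $|M|+\kappa(M)\ge f(P')$. Conversely, given $M$ and $\kappa(M)$ blocks covering the uncovered dents, set $b=1$ at one vertex per block (an endpoint of its dent, respectively the shared vertex), and let $t_e(z_i)=1$ iff some $\mathrm{cov}_e(z_j)=1$ with $j\le i$. This is consistent of cost at most $|M|+\kappa(M)$. $\blacksquare$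

## 10. Pointers and anchors

A sweep over the grid would have to remember the states along a line of up to order $n^2$ vertices; that gives exponentially many possibilities and no polynomial bound. What is needed are separating curves along which the states are described by $O(1)$ integers. The upward pushing of Section 8 provides them: in a pushed-up labeling there is, from every vertex, a walk to the boundary whose states follow a rigid pattern.

**Definition 11 (pointer).** For interior $z$ with a given state define $\mathrm{par}(z)$:

- $U$: $z+(0,1)$. WE: $z+(1,0)$. EW: $z-(1,0)$. SN$^\pm$, SE$^+$, SW$^-$: $z-(0,1)$.
- WN: $z+(0,1)$ if this is in $\partial P'$; else $z-(1,0)$ if this is in $\partial P'$; else $z+(-1,1)$.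
- EN: $z+(0,1)$ if in $\partial P'$; else $z+(1,0)$ if in $\partial P'$; else $z+(1,1)$.

The segment from $z$ to $\mathrm{par}(z)$ is the *pointer edge*. All four cells at an interior $z$ lie in $P'$, so it is a non-boundary grid edge or a diagonal of a cell of $P'$.

**Definition 12 (anchor).** An anchor at $z$ is a sequence of (vertex, allowed state) pairs starting at $z$, following pointers, ending at the first boundary vertex (its *root*), such that consecutive pairs satisfy the edge constraint for steps along grid edges, and a diagonal step from WN (EN) leads to a boundary vertex or to a WN (EN). A boundary vertex with an allowed state is a trivial anchor.

**Definition 13 (canonical, compatible).** A labeling is canonical if it is consistent and every WN or EN with a diagonal pointer satisfies the diagonal condition just stated. A set of anchors is compatible if they assign equal states to common vertices (so from a common vertex on they coincide) and no two of them use the two different diagonals of a common cell.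

Example: in $[0,4]^2$ take the class $+$ staircase $(0,1),(1,1),(1,2),(1,3),(2,3),(2,4)$, obtained from the one in Section 8 by two flips. The states are $(1,1)$: WN, $(1,2)$: SN$^+$, $(1,3)$: SE$^+$, $(2,3)$: WN, all other interior vertices $U$. The anchor of $(1,3)$ visits $(1,3),(1,2),(1,1)$ and ends at $(0,1)$; that of $(2,1)$ visits $(2,1),(2,2),(2,3)$ and ends at $(2,4)$. No pointer is diagonal, so with suitable boundary states the labeling is canonical. Before the flips, the WN at $(2,1)$ pointed diagonally to $(1,2)$, a $U$: not allowed.

**Lemma 8.** (a) Each vertex has $O(n^6)$ anchors, each of length $O(n^2)$, without repeated vertices, and they can be enumerated in polynomial time. (b) Some minimum-cost consistent labeling is canonical. (c) In a canonical labeling every vertex $x$ has an anchor $A_x$, obtained by following pointers, and these anchors are compatible.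

*Proof of (a).* We determine the shape. After $U$ one moves $N$ along an unused edge, so the next interior state does not use its south edge: it is $U$, WE, WN, EW or EN. After WE one moves $E$ along a used class $+$ edge, so WE or WN follows. After SN$^+$ or SE$^+$ one moves $S$ along a used class $+$ edge, so SN$^+$ or WN follows. After WN comes WN or the boundary. The mirror images hold. So interior state sequences have the form
$$U^a\,\mathrm{WE}^b\,\mathrm{WN}^k \quad\text{or}\quad [\mathrm{SE}^+]\,(\mathrm{SN}^+)^a\,\mathrm{WN}^k, \tag{3}$$
with exponents possibly $0$ and the bracket optional, or mirror images. Within a phase the direction is fixed, and each phase leaves the line occupied by the previous one. $U$ moves $N$; WE moves $E$ in a higher row; WN moves northwest from there, into higher rows. In the second form the walk moves $S$ in one column, and WN then moves northwest into other columns. The root is the only boundary vertex. So no vertex is visited twice. At most three phase lengths, each $O(n^2)$, one of $O(1)$ forms and one of $O(1)$ root states determine an anchor at $z$. Try all candidates and check the definition.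

*Proof of (b).* Take $M$ with minimum $|M|+\kappa(M)$ on $P'$ and, among these, maximum height. No flip is possible, since it would keep the cost and increase the height. A pointer at a WN $c$ is diagonal only if $c',c''$ are interior, so Lemma 4 gives the diagonal condition; its mirror image does this for EN. Label as in Lemma 7.

*Proof of (c).* In a canonical labeling every pointer step satisfies the anchor rules. By the argument of (a) the walk never repeats a vertex, so it reaches the boundary. Equal states at common vertices are clear. Let a cell have corners $00,10,01,11$ (written as $xy$). If $10$ is a WN pointing to $01$ and $00$ is an EN pointing to $11$, then the edge between $00$ and $10$ would be used with class $+$ according to $10$ and with class $-$ according to $00$, a contradiction. $\blacksquare$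

## 11. A recursion over cells

If all pointers of a canonical labeling are drawn and $\partial P'$ is shrunk to one point, the pointers form a spanning tree. By fact 3 the remaining grid edges are then crossed by a tree on the cells. The recursion walks along this dual tree. For example, let $P'=[0,2]^2$, with its single interior vertex $(1,1)$ in state $U$. The pointer edge is $(1,1)(1,2)$. The other three inner edges connect the four cells in the order upper left, lower left, lower right, upper right: a path, that is, a tree. The algorithm does not know the labeling, so it guesses anchors as it goes.

**Definition 14 (face, open edge).** A face at a cell $q\subset P'$ is either (sq) $f=q$ with compatible anchors at its four corners, where no corner points to the opposite corner; or (tr) a triangle $f$, half of $q$, with compatible anchors at its three corners, one end of the diagonal side pointing to the other. Moreover all non-boundary grid edges of $f$ must satisfy the edge constraint, and all boundary edges of $f$ the $t$-constraint. An *open edge* of $f$ is a non-boundary grid edge of $f$ neither end of which points to the other. Let $\mathrm{bd}(f)$ be the sum, over boundary unit edges $zz^+\subset f$ (ccw), of the cost of the state of $z$.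

Example: in $[0,2]^2$ above, the lower left cell with its corner anchors is a face of type (sq) with open edges $(1,0)(1,1)$ and $(0,1)(1,1)$. The upper left cell has only the open edge $(0,1)(1,1)$, because $(1,1)(1,2)$ is a pointer edge.

For compatible anchors $A$ at $z$ and $B$ at $z'$, where $zz'$ is a non-boundary grid edge with neither end pointing to the other, and a cell $q$ containing $zz'$, define
$$F(A,B,zz',q)=\min_f\Bigl(\mathrm{bd}(f)+\sum_{uw}F(A_u,A_w,uw,q_{uw})\Bigr). \tag{4}$$
Here $f$ ranges over the faces at $q$ having $zz'$ as an edge and the anchors $A,B$ at $z,z'$; $A_x$ is the anchor of $f$ at its corner $x$; $uw$ ranges over the open edges of $f$ other than $zz'$; $q_{uw}\ne q$ is the other cell at $uw$; and $\min\emptyset=\infty$. For a fixed cell $q_0$ let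
$$\mathrm{OPT}=\min_{f\text{ at }q_0}\Bigl(\mathrm{bd}(f)+\sum_{uw\text{ open}}F(A_u,A_w,uw,q_{uw})\Bigr). \tag{5}$$

**Regions.** To each call of $F$ we attach the part of $P'$ it is responsible for. Let $\mathcal S$ be the sphere obtained from the disc $P'$ by collapsing $\partial P'$ to a point $r$. Open grid edges are disjoint from all other grid edges and from diagonals, and crossing diagonals are excluded by compatibility. So $K_{zz'}=A\cup B\cup zz'$ is a connected plane graph on $\mathcal S$ (loops and multiple edges at $r$ possible), and $r$ is always a vertex. Its pointer edges form a spanning tree: each vertex other than $r$ has exactly one pointer, and pointers lead to $r$. The edge $zz'$ is its only further edge. So it has two faces, one on each side of $zz'$. Let $\mathrm{Reg}(A,B,zz',q)$ be the face containing the points of $q$ near the midpoint of $zz'$. It does not contain $r$, so it is an open subset of $\mathrm{int}\,P'$.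

**Lemma 9.** Let $f$ be a face at $q$ and $K$ the plane graph on $\mathcal S$ formed by its corner anchors, its non-boundary edges (including the diagonal side in case (tr)) and $r$. The components of $\mathcal S\setminus K$ are $\mathrm{int}\,f$ and the sets $D_{uw}=\mathrm{Reg}(A_u,A_w,uw,q_{uw})$, one for each open edge of $f$, all distinct. If $f$ is used in $F(A,B,zz',q)$, then $\mathrm{Reg}(A,B,zz',q)\setminus K$ is the disjoint union of $\mathrm{int}\,f$ and the $D_{uw}$, $uw\ne zz'$.

*Proof.* **Step 1 (find the faces of $K$ by duality).** As above, $K$ is a connected plane graph. No anchor enters $\mathrm{int}\,f$. In case (sq) a diagonal step across $q$ would start at a corner of $q$, whose state is fixed by compatibility and does not point across. In case (tr) the other diagonal is excluded by compatibility. So $\mathrm{int}\,f$ is a face of $K$. The pointer edges form a spanning tree of $K$, and the other edges of $K$ are exactly the open edges of $f$. By fact 3 their duals form a spanning tree of the dual graph. All of them are incident with the dual vertex $\mathrm{int}\,f$, so this tree is a star. Hence across each open edge $uw$ there is a face $D'_{uw}\ne\mathrm{int}\,f$; these are distinct and, together with $\mathrm{int}\,f$, they are all the faces.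

**Step 2 (identify them with regions).** Let $K_{uw}=A_u\cup A_w\cup uw$ and $R=\mathrm{Reg}(A_u,A_w,uw,q_{uw})$. Since $K_{uw}\subset K$ and both $D'_{uw}$ and $R$ contain the points of $q_{uw}$ near the midpoint of $uw$, we have $D'_{uw}\subset R$; and $\mathrm{int}\,f$ lies in the other face of $K_{uw}$. We show $R\cap K=\emptyset$. The closure of $\mathrm{int}\,f$ does not meet the open set $R$, so neither corners nor edges of $f$ meet $R$. Every other anchor starts at a corner of $f$, outside $R$. Until it meets $K_{uw}$ it stays in one face of $K_{uw}$, not $R$. It meets $K_{uw}$ first at a vertex, and from there on, by compatibility, it follows $K_{uw}$. So it never enters $R$. Thus $R$ is a connected subset of $\mathcal S\setminus K$ containing the component $D'_{uw}$, and $R=D'_{uw}$.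

**Step 3 (the parent region).** Apply Step 2 to the open edge $zz'$ of $f$: the face of $K_{zz'}$ on the side of $zz'$ away from $f$ is $D'_{zz'}$. So $\mathrm{Reg}(A,B,zz',q)=\mathcal S\setminus(K_{zz'}\cup D'_{zz'})$. As $K_{zz'}\subset K$ and $K\cap D'_{zz'}=\emptyset$, removing $K$ leaves all faces of $K$ except $D'_{zz'}$. $\blacksquare$

So each child region is contained in the parent region and misses $\mathrm{int}\,f$. Areas decrease by at least $\frac12$, and the recursion (4) is well-founded.

**Lemma 10.** $\mathrm{OPT}=f(P')$. From (5) a consistent labeling of cost $f(P')$, hence an optimal family of $P'$, is found in time polynomial in $n$.

*Proof.* Let $\mathrm{cl}$ denote closure in $P'$ (not in $\mathcal S$). For a face $f$ let $\tilde K\subset P'$ be the union of the anchors at the corners of $f$, including trivial ones, and of the non-boundary edges of $f$. So $\tilde K\cap\mathrm{int}\,P'=K\setminus\{r\}$, and $\tilde K\cap\partial P'$ consists of finitely many grid points: boundary corners of $f$ and roots.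

**Step 1 (a finite value comes from a labeling of the region).** Claim: *if $F(A,B,zz',q)=c<\infty$, there is an assignment of allowed states to the grid points in $\mathrm{cl}(\mathrm{Reg})$, $\mathrm{Reg}=\mathrm{Reg}(A,B,zz',q)$, agreeing with $A,B$ there, such that all constraints on grid edges contained in $\mathrm{cl}(\mathrm{Reg})$ hold and the boundary edges contained in $\mathrm{cl}(\mathrm{Reg})$ have total cost $c$, each boundary edge being charged the cost of its first vertex.*

Induct on the area. Take an optimal $f$ in (4), and combine the anchor states on $\tilde K$ with the assignments on $\mathrm{cl}(D_{uw})$, $uw\ne zz'$, given by induction. Since $K$ is nowhere dense, Lemma 9 gives $\mathrm{cl}(\mathrm{Reg})=f\cup\bigcup_{uw\ne zz'}\mathrm{cl}(D_{uw})$, so every grid point of $\mathrm{cl}(\mathrm{Reg})$ gets a state.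

*The states agree.*

- A grid point $x\notin\tilde K$ has a neighborhood in $P'$ whose part in $\mathrm{int}\,P'$ is connected (a disc, or the open sector of $P'$ at $x$) and disjoint from $\tilde K$. So it lies in the closure of only one component of $\mathrm{int}\,P'\setminus\tilde K=\mathcal S\setminus K$ and gets only one state.
- If $x\in\tilde K$ is a grid point on $A_u\cup A_w$ in $\mathrm{cl}(D_{uw})$, the assignment on $\mathrm{cl}(D_{uw})$ agrees with the anchors there.
- A grid point $x\in\tilde K\cap\mathrm{cl}(D_{uw})$ not on $A_u\cup A_w$ does not exist. If $x\in\mathrm{int}\,P'$, then $x\notin K_{uw}$. The frontier of $D_{uw}$ in $P'$ lies in $K_{uw}\cup\partial P'$, so $x\in D_{uw}$, contradicting $D_{uw}\cap K=\emptyset$. If $x\in\partial P'$, no edge of $K_{uw}$ is near $x$, so a whole small sector of $\mathrm{int}\,P'$ at $x$ lies in $D_{uw}$. But $x$ is a corner of $f$ or the root of a nontrivial anchor, so this sector contains points of $\mathrm{int}\,f$ or of $K$, a contradiction.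

In particular the combined assignment agrees with $A$ and $B$, which are anchors of $f$.

*The constraints hold.* A non-boundary grid edge in $\mathrm{cl}(\mathrm{Reg})$ is a pointer edge of an anchor (its constraint is part of the definition of an anchor), or an edge of $f$ (checked), or its open part misses $K$. In the last case the open part lies in one component of $\mathcal S\setminus K$. This is not $\mathrm{int}\,f$, and not $D_{zz'}$, an open set disjoint from $\mathrm{Reg}$ and hence from $\mathrm{cl}(\mathrm{Reg})$. So it is some $D_{uw}$, $uw\ne zz'$, and the claim for $D_{uw}$ applies.

*Boundary edges are counted once.* The open part of a boundary unit edge has a one-sided neighborhood in $\mathrm{int}\,P'$ that is connected and misses $K$ (a thin strip narrowing towards the endpoints avoids the diagonals). So the edge is contained in the closure of exactly one of $\mathrm{int}\,f$ and the sets $D_{uw}$, including $D_{zz'}$. If it is contained in $\mathrm{cl}(\mathrm{Reg})$, this component is not $D_{zz'}$; it is $\mathrm{int}\,f$ or some $D_{uw}$, $uw\ne zz'$. Hence its constraint holds and its cost is counted exactly once, in $\mathrm{bd}(f)$ or in $F(A_u,A_w,uw,q_{uw})$. This proves the claim.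

**Step 2 (soundness: $\mathrm{OPT}\ge f(P')$).** If $\mathrm{OPT}<\infty$, take an optimal $f$ at $q_0$. By Lemma 9, $P'=f\cup\bigcup_{uw\text{ open}}\mathrm{cl}(D_{uw})$. The arguments of Step 1, now with all open edges of $f$ as children, show that the states agree, all constraints hold, and every boundary unit edge is counted exactly once. Every boundary grid point is the first vertex of exactly one boundary unit edge. So we get a consistent labeling of $V$ of cost $\mathrm{OPT}$, and Lemma 7 applies.

**Step 3 (completeness: $\mathrm{OPT}\le f(P')$).** Let $s$ be a canonical labeling of cost $f(P')$ with anchors $A_x$ (Lemma 8). We show by induction on area: for each non-boundary grid edge $uw$ neither end of which points to the other, and each cell $q\supset uw$, $F(A_u,A_w,uw,q)$ is at most the total cost under $s$ of the boundary edges in $\mathrm{cl}(\mathrm{Reg}(A_u,A_w,uw,q))$. At $q$ choose $f=q$ if no pointer of $s$ is a diagonal of $q$, and otherwise the triangle containing $uw$ cut off by that diagonal (unique by compatibility), with the anchors $A_x$. This is a face at $q$, because $s$ is consistent and its anchors are compatible. Its children are again of the form considered, and the boundary edges in $\mathrm{cl}(\mathrm{Reg})$ are distributed among $f$ and the children as in Step 1. So the induction hypothesis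 gives the bound. At $q_0$ do the same, with either triangle if a diagonal is present.

**Step 4 (running time).** There are $O(n^4)\cdot O(n^6)^2=O(n^{16})$ subproblems, $O(n^{12})$ choices of $f$ in each (anchors at the remaining corners), and $O(n^{24})$ choices at $q_0$. Anchors are explicit lists of length $O(n^2)$. Compatibility, the pointer conditions on $f$, the edge and $t$-constraints and $\mathrm{bd}(f)$ are checked by direct inspection. The recursion is well-founded, so memoized evaluation terminates and is polynomial in $n$. Backtracking yields the labeling built in Steps 1 and 2; its recursion tree has polynomial size since the sets $\mathrm{int}\,f$ are disjoint, of area at least $\frac12$ each. By Lemma 7 a labeling of cost $f(P')$ gives a family $M$ with $|M|+\kappa(M)\le f(P')$. $\blacksquare$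

## 12. The polynomial-time algorithm

*Proof of Theorem B.* The algorithm is as follows.

1. Build $P'$.
2. Compute an optimal family of $P'$ (Lemma 10). It has at most $n$ staircases, each of length $O(n^2)$.
3. Expand it to an optimal family $M$ of $P$ (Lemma 6), storing staircases by ends, turns and classes.
4. Cut $P$ along $M$ successively. The pieces have polynomially many vertices in total.
5. Apply Lemma 2 to every piece.

By Proposition 1 the result has at most $1+|M|+\kappa(M)=1+f(P)$ OCCs, with grid vertices. By Theorem A this equals $\tau(P)$, the minimum. Step 2 depends on $n$ only; the rest consists of ray shooting and polynomially many arithmetic operations on coordinates of the input size. So all steps are polynomial in $n$ and the bit length of the coordinates, and the problem (and its decision version) is in P. $\blacksquare$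

## 13. Bounds by $\beta$, and cuts with real coordinates

**Theorem C (i): the bounds.** $\tau\le1+\beta$ is Lemma 2. For the lower bound, the dents covered at one end of a staircase form a block or nothing, so $\beta(P)\le2|M|+\kappa(M)\le2(|M|+\kappa(M))$ for all $M$. Thus $f(P)\ge\lceil\beta/2\rceil$, and Theorem A applies. In particular the ray cutting of Lemma 2 alone produces at most $1+\beta\le2\tau(P)-1$ OCCs.

*Upper bound attained.* From $[0,2\beta+1]\times[0,3]$ remove $[2i-1,2i]\times[0,1]$ for $1\le i\le\beta$. The dents are the $\beta$ edges at height $1$; all face $N$ and no two share a point, so each block is a single dent. Of the two outward pairs of a staircase only one contains $N$, so it covers at most one dent. So $|M|+\kappa(M)\ge\beta$ for all $M$, and $\tau=1+\beta$. (For $\beta=2$ this is $P_4$.)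

*Lower bound attained.* From $[0,2m+1]\times[0,3]$ with $m=\lceil\beta/2\rceil$ remove $[2i-1,2i]\times[0,1]$ for $i\le m$ and $[2i-1,2i]\times[2,3]$ for $i\le\lfloor\beta/2\rfloor$. There are $\beta$ dents, no two sharing a point, so the polygon has the prescribed $\beta$. The unit edges from $(2i-1,1)$ to $(2i-1,2)$, $i\le\lfloor\beta/2\rfloor$, are staircases covering two dents each, since they are perpendicular to both (R1). At most one dent is left, so $f\le\lceil\beta/2\rceil$ and $\tau=1+\lceil\beta/2\rceil$. $\blacksquare$

**Theorem C (ii): real coordinates.** Let $\tau_{\mathbb R}(P)$ be the minimum number of OCCs whose vertices may be arbitrary real points. We claim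
$$\tau_{\mathbb R}(P)=\tau\bigl((3n+1)P\bigr), \tag{6}$$
so this version is also polynomial: scale an optimal partition of $(3n+1)P$ back. In (6), "$\le$" is this scaling. Conversely, in a real partition into $k$ OCCs only finitely many vertex coordinates occur. A piecewise linear, strictly increasing map in each coordinate sends them to integers such that all gaps between consecutive vertex coordinates of the image $\widehat P$ of $P$ are at least $3n+1$. It preserves orthogonal convexity, so it yields a grid partition of $\widehat P$ into $k$ OCCs. The gaps of $(3n+1)P$ are also at least $3n+1$. So $\widehat P$ and $(3n+1)P$ have the same compressed polygon (all gaps $3n+1$) up to translation, and by Lemma 6 and Theorem A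
$$\tau\bigl((3n+1)P\bigr)=1+f\bigl((3n+1)P\bigr)=1+f(\widehat P)=\tau(\widehat P)\le k. \qquad\blacksquare$$

**Theorem C (iii): the grid condition matters.** Let $P$ be $[-3,1]^2\cup[0,4]^2$ with $[-2,-1]\times[-3,-2]$ and $[2,3]\times[3,4]$ removed. Besides the four notch corners its only reflex vertices are $(1,0)$ and $(0,1)$, and the edges at these two have a convex other end. So its only dents are the edge from $(-2,-2)$ to $(-1,-2)$, facing $N$, and the edge from $(2,3)$ to $(3,3)$, facing $S$. They share no point.

A staircase covering both would be a grid path from one dent to the other with inner vertices in $\mathrm{int}\,P$. The boundaries of the two squares meet only in $(1,0)$ and $(0,1)$, which are boundary points of $P$, so a grid point of $\mathrm{int}\,P$ is interior to one of the squares. Hence the grid points of $\mathrm{int}\,P$, and the points of the two dents, have either both coordinates $\le0$ or both coordinates $\ge1$. No unit grid edge joins points of these two kinds, because both coordinates would have to change. So no such staircase exists. A family with one staircase leaves at least one dent uncovered, $\kappa(\emptyset)=2$, and a family with two or more staircases costs at least $2$. So $f(P)=2$, for instance with $M=\emptyset$, and $\tau(P)=3$.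

With real vertices, consider the single cut through $(-1,-2)$, $(-1,\frac12)$, $(\frac12,\frac12)$, $(\frac12,2)$, $(2,2)$, $(2,3)$. In the polygon $2P$ it becomes the path through $(-2,-4),(-2,1),(1,1),(1,4),(4,4),(4,6)$, with steps $N$ and $E$ only and with all inner points in the interior. It is a class $+$ staircase; its outward pairs $\{N,E\}$ and $\{S,W\}$ at the ends cover both dents. By Proposition 1 it leaves two pieces without dents. As $P$ itself has a dent, $\tau_{\mathbb R}(P)=2$, while $\tau(P)=3$. Both versions are nevertheless solved in polynomial time, by Theorem B and by (ii). $\blacksquare$
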